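\title{Schatten $p$-approximants need not converge to the strict spectral approximant}

\begin{abstract}
Let $A$ be a complex $m\times n$ matrix and $\mathcal M$ a linear subspace of $\mathbb C^{m\times n}$. For $1<p<\infty$ let $X_p$ be the best approximation of $A$ from $\mathcal M$ in the Schatten $p$-norm, and let $X_\infty$ be the strict spectral approximant, the element of $\mathcal M$ for which the singular values of $A-X$ are lexicographically smallest. It has been conjectured that $X_p\to X_\infty$ as $p\to\infty$. We give a counterexample with $m=n=3$ and $\dim\mathcal M=2$. We also show that the conjecture holds for all $A$ and all $\mathcal M$ of dimension $d$ if and only if $\min(m,n)\le 2$ or $d\in\{0,1,mn-1,mn\}$.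
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal M$ be a linear subspace of $\mathbb C^{m\times n}$, let $A\in\mathbb C^{m\times n}$, and put $k=\min(m,n)$. For $Y\in\mathbb C^{m\times n}$ let $\sigma(Y)=(\sigma_1(Y),\dots,\sigma_k(Y))$ be the vector of singular values of $Y$ in nonincreasing order. The \emph{Schatten norm}, or $c_p$ norm, of $Y$ is
\[
\|Y\|_p=\Big(\sum_{j=1}^k\sigma_j(Y)^p\Big)^{1/p}\quad(1\le p<\infty),\qquad \|Y\|_\infty=\sigma_1(Y).
\]
The cases $p=1,2,\infty$ are the trace norm, the Frobenius norm and the spectral norm. We write $E_{ij}$ for the matrix with entry $1$ in position $(i,j)$ and $0$ elsewhere.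

The spectral norm sees only the largest singular value, so a best approximation of $A$ from $\mathcal M$ in this norm need not be unique. If $m=n=2$, $A=E_{11}$ and $\mathcal M=\operatorname{span}\{E_{22}\}$, the differences $A-X$ are the matrices $\operatorname{diag}(1,w)$, and all of them with $|w|\le1$ have the minimal spectral norm $1$. There are two natural ways to single out one approximant.

The first is to minimize the largest singular value of $A-X$, then among the minimizers the second largest, and so on. For real vectors $a\neq b$ of the same length write $a<_{\mathrm{lex}}b$ if $a_j<b_j$ at the first index $j$ with $a_j\ne b_j$. This is a total order; for example, $(3,2,2,2)<_{\mathrm{lex}}(3,3,2,0)$.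

\begin{definition}\label{def:strict}
A matrix $B\in\mathcal M$ is a \emph{strict spectral approximant} of $A$ if $\sigma(A-B)$ is lexicographically minimal in the set $\{\sigma(A-X):X\in\mathcal M\}$.
\end{definition}

The strict spectral approximant exists and is unique (Lemma~\ref{lem:unique}); we denote it by $X_\infty$.

The second way is to replace the spectral norm by a nearby norm with unique minimizers. For $1<p<\infty$ there is exactly one $X_p\in\mathcal M$ with $\|A-X_p\|_p=\min_{X\in\mathcal M}\|A-X\|_p$, and one may let $p\to\infty$. In the example above $\|\operatorname{diag}(1,w)\|_p^p=1+|w|^p$, so $X_p=0=X_\infty$ for all $p$. In general, for large $p$ a sum $\sum_j\sigma_j^p$ is dominated by its largest term, then by the second largest, and so on, and this is what the lexicographic order measures. The following known characterization makes the link precise; we include its short proof in Section~\ref{sec:prelim}.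

\begin{proposition}\label{prop:known}
A matrix $\widehat X\in\mathcal M$ is a strict spectral approximant of $A$ if and only if for every $X\in\mathcal M$ with $X\ne\widehat X$ there is $p_0(X)$ such that $\|A-X\|_p>\|A-\widehat X\|_p$ for all $p\ge p_0(X)$.
\end{proposition}

So $X_\infty$ eventually beats every fixed competitor in the $c_p$ norm, and one would guess that the two selections agree in the limit. This is the conjecture of \cite{talk}.

\medskip
\noindent\textbf{Conjecture.} \emph{For every $A$ and $\mathcal M$, $\lim_{p\to\infty}X_p=X_\infty$.}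
\medskip

Proposition~\ref{prop:known} does not imply the conjecture, because $X_p$ is not a fixed competitor: it moves with $p$. We show that the conjecture is false.

\begin{theorem}\label{thm:counter}
In $\mathbb C^{3\times3}$ let
\[
A=E_{11}+E_{22},\qquad G_1=E_{11}-2E_{22}+E_{13}+E_{31},\qquad G_2=E_{33},
\]
and $\mathcal M=\operatorname{span}\{G_1,G_2\}$. Then $X_\infty=0$, but $\lim_{p\to\infty}X_p=E_{33}\ne X_\infty$.
\end{theorem}

Neither the size of the matrices nor the dimension of $\mathcal M$ can be lowered in this example. More precisely, we determine all triples $(m,n,\dim\mathcal M)$ for which the conjecture can fail.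

\begin{theorem}\label{thm:class}
Let $m,n\ge1$ and $0\le d\le mn$. The assertion
\begin{quote}
``$\lim_{p\to\infty}X_p=X_\infty$ for all $A\in\mathbb C^{m\times n}$ and all subspaces $\mathcal M\subset\mathbb C^{m\times n}$ with $\dim\mathcal M=d$''
\end{quote}
is true if and only if
\[
\min(m,n)\le2\qquad\text{or}\qquad d\in\{0,\,1,\,mn-1,\,mn\}.
\]
The same classification holds for real matrices and real subspaces of $\mathbb R^{m\times n}$.
\end{theorem}

Section~\ref{sec:prelim} shows that the limit $p\to\infty$ always produces the correct first two singular values. This settles $\min(m,n)\le2$ and shows that a counterexample must go wrong at the third singular value or later. Section~\ref{sec:model} analyzes the two-parameter minimization problem behind Theorem~\ref{thm:counter}. Section~\ref{sec:family} reduces Theorem~\ref{thm:counter}, and a family of examples covering all $m,n\ge3$ and $2\le d\le mn-2$, to that problem. Sections~\ref{sec:lines} and~\ref{sec:hyper} treat $d=1$ and $d=mn-1$, and Section~\ref{sec:class} assembles Theorem~\ref{thm:class}.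

\section{Residuals and the first two singular values}\label{sec:prelim}

We use the following standard facts about $Y,Z\in\mathbb C^{m\times n}$.
\begin{itemize}
\item[(F1)] Singular values do not change under multiplication by unitary matrices on either side, under transposition, or under entrywise complex conjugation. The nonzero singular values of a block diagonal matrix $Y_1\oplus Y_2$ are those of $Y_1$ together with those of $Y_2$. The singular values of a Hermitian matrix are the absolute values of its eigenvalues.
\item[(F2)] $\sigma_1(Y)$ is the operator norm of $Y$ with respect to the Euclidean norms. In particular, every row and every column of $Y$ has Euclidean norm at most $\|Y\|_\infty$. Also $\|Y\|_\infty\le\|Y\|_p\le k^{1/p}\|Y\|_\infty$.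
\item[(F3)] $|\sigma_j(Y)-\sigma_j(Z)|\le\|Y-Z\|_\infty$ for all $j$, so each $\sigma_j$ is continuous. The same bound holds for the ordered eigenvalues of Hermitian matrices.
\item[(F4)] (Ky Fan inequality) $\sum_{i\le j}\sigma_i(Y+Z)\le\sum_{i\le j}\sigma_i(Y)+\sum_{i\le j}\sigma_i(Z)$ for $1\le j\le k$.
\item[(F5)] (von Neumann's trace inequality) $|\operatorname{tr}(Z^*Y)|\le\sum_j\sigma_j(Z)\sigma_j(Y)$. With H\"older's inequality for vectors this gives $|\operatorname{tr}(Z^*Y)|\le\|Z\|_q\|Y\|_p$ when $\frac1p+\frac1q=1$.
\item[(F6)] $\|\cdot\|_p$ is a norm, and for $1<p<\infty$ it is strictly convex: if $Y\ne Z$ and $\|Y\|_p=\|Z\|_p=c$, then $\|\frac12(Y+Z)\|_p<c$.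
\end{itemize}

It is convenient to work with \emph{residuals}, the matrices $R=A-X$ with $X\in\mathcal M$. They form the affine subspace $A+\mathcal M$. By (F6), $\|\cdot\|_p$ has exactly one minimizer $R_p=A-X_p$ on $A+\mathcal M$ for $1<p<\infty$. Put
\[
E=\min\{\|R\|_\infty:R\in A+\mathcal M\},\qquad K=\{R\in A+\mathcal M:\|R\|_\infty=E\}.
\]
The set $K$ of spectral minimizers is the intersection of $A+\mathcal M$ with a closed ball of the spectral norm, so it is compact and convex. A residual with lexicographically minimal singular values is called \emph{strict}; it lies in $K$.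

\begin{lemma}\label{lem:unique}
There is exactly one strict residual $R_\infty=A-X_\infty$.
\end{lemma}

\begin{proof}
Let $K_1=K$, and for $j=2,\dots,k$ let $K_j$ be the set where $\sigma_j$ attains its minimum on $K_{j-1}$. By (F3) each $K_j$ is nonempty and compact, and every element of $K_k$ is strict.

Let $R,R'$ be strict. Since the order is total, $\sigma(R)=\sigma(R')$. Let $R''=\frac12(R+R')\in A+\mathcal M$. Suppose $\sigma(R'')\ne\sigma(R)$, and let $j$ be the first index where they differ. Minimality of $\sigma(R)$ gives $\sigma_j(R'')>\sigma_j(R)$, so $\sum_{i\le j}\sigma_i(R'')>\sum_{i\le j}\sigma_i(R)$. But (F4) gives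
\[
\sum_{i\le j}\sigma_i(R'')\le\frac12\sum_{i\le j}\bigl(\sigma_i(R)+\sigma_i(R')\bigr)=\sum_{i\le j}\sigma_i(R).
\]
Hence $\sigma(R'')=\sigma(R)=\sigma(R')$, so $\|R''\|_2=\|R\|_2=\|R'\|_2$, and (F6) with $p=2$ gives $R=R'$.
\end{proof}

The next lemma expresses the lexicographic order through power sums.

\begin{lemma}\label{lem:powersum}
Let $a,b\in\mathbb R^\ell$ have nonnegative entries in nonincreasing order. Then $a<_{\mathrm{lex}}b$ if and only if $\sum_ia_i^p<\sum_ib_i^p$ for all sufficiently large $p$.
\end{lemma}

\begin{proof}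
Let $a<_{\mathrm{lex}}b$ with first difference at index $j$, so $0\le a_j<b_j$. Since $a_i\le a_j$ for $i\ge j$,
\[
\sum_ib_i^p-\sum_ia_i^p=\sum_{i\ge j}(b_i^p-a_i^p)\ge b_j^p-\ell\,a_j^p,
\]
and the right side is positive for large $p$. Conversely, if $a<_{\mathrm{lex}}b$ fails, then $a=b$ or $b<_{\mathrm{lex}}a$, and in both cases $\sum_ia_i^p\ge\sum_ib_i^p$ for all large $p$ by what was just shown.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:known}]
By Lemma~\ref{lem:powersum}, the condition says that $\sigma(A-\widehat X)<_{\mathrm{lex}}\sigma(A-X)$ for all $X\in\mathcal M$ with $X\ne\widehat X$. This implies that $\widehat X$ is strict. Conversely, if $\widehat X$ is strict and $X\ne\widehat X$, then $X$ is not strict by Lemma~\ref{lem:unique}, so $\sigma(A-\widehat X)<_{\mathrm{lex}}\sigma(A-X)$.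
\end{proof}

A \emph{limit point} of $(R_p)$ is the limit of a convergent sequence $R_{p_i}$ with $p_i\to\infty$. If $(R_p)$ is bounded and $R_\infty$ is its only limit point, then $R_p\to R_\infty$, that is, $X_p\to X_\infty$.

\begin{lemma}\label{lem:two}
Let $\sigma(R_\infty)=(s_1,\dots,s_k)$, so that $s_1=E$. The family $(R_p)_{p>1}$ is bounded. Every limit point $R$ of $(R_p)$ lies in $K$, and if $k\ge2$ it satisfies $\sigma_2(R)=s_2$.
\end{lemma}

\begin{proof}
By (F2) and minimality, $\|R_p\|_\infty\le\|R_p\|_p\le\|R_\infty\|_p\le k^{1/p}E$. So $(R_p)$ is bounded, and a limit point $R$ lies in the closed set $A+\mathcal M$ and has $\|R\|_\infty\le E$. Thus $R\in K$.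

Let $k\ge2$. Every residual has $\sigma_1\ge E=s_1$. Subtracting $\sigma_1(R_p)^p\ge s_1^p$ from $\|R_p\|_p^p\le\|R_\infty\|_p^p$ gives
\begin{equation}\label{eq:tail}
\sigma_2(R_p)^p\le\sum_{j\ge2}\sigma_j(R_p)^p\le\sum_{j\ge2}s_j^p\le(k-1)\,s_2^p .
\end{equation}
Taking $p$-th roots and passing to the limit, we get $\sigma_2(R)\le s_2$. Since $\sigma_1(R)=s_1$ and $\sigma(R_\infty)$ is minimal, $\sigma_2(R)=s_2$.
\end{proof}

\begin{corollary}\label{cor:easy}
If $K$ is a single point, or if $\min(m,n)\le2$, then $X_p\to X_\infty$.
\end{corollary}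

\begin{proof}
Let $R$ be a limit point of $(R_p)$. If $K$ is a single point, then $R=R_\infty$ because both lie in $K$. If $k\le2$, Lemma~\ref{lem:two} gives $\sigma(R)=\sigma(R_\infty)$, and $R=R_\infty$ by Lemma~\ref{lem:unique}.
\end{proof}

To continue the argument to $\sigma_3$ one would subtract $\sigma_1(R_p)^p+\sigma_2(R_p)^p\ge s_1^p+s_2^p$. This inequality is not available: the bound $\sigma_2\ge s_2$ holds on $K$, but $R_p$ need not lie in $K$, and outside $K$ a small increase of $\sigma_1$ may be traded for a decrease of $\sigma_2$. The counterexample is built on such a trade.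

\section{A two-parameter model}\label{sec:model}

\subsection*{The trade between $\sigma_1$ and $\sigma_2$}
Consider first the diagonal matrices $D(y,w)=\operatorname{diag}(1+y,\,1-2y,\,w)$ with $y,w\in\mathbb R$. The conditions $|1+y|\le1$ and $|1-2y|\le1$ force $y=0$, so the spectral minimizers in this family are the $D(0,w)$ with $|w|\le1$, and the lexicographic minimum is at $y=w=0$. For $1<p<\infty$,
\[
\|D(y,w)\|_p^p=|1+y|^p+|1-2y|^p+|w|^p .
\]
The variables separate, and the optimal $w$ is $0$. The part depending on $y$ is strictly convex, and for $-1<y<\frac12$ its derivative vanishes when $(1+y)^{p-1}=2(1-2y)^{p-1}$, that is, at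
\[
y=\frac{\tau-1}{1+2\tau},\qquad\tau=2^{1/(p-1)} .
\]
Since $p(\tau-1)\to\log2$, the optimal $y$ satisfies $py\to\frac13\log2$. The minimizers converge to $(0,0)$, as the conjecture predicts. What matters for us is how they converge: the optimal $y$ is not $0$, and it has the exact order $1/p$.

\subsection*{Coupling the third entry}
Now let the parameter $y$ also connect the first and third coordinates. With $A,G_1,G_2$ as in Theorem~\ref{thm:counter} and $y,w\in\mathbb R$, put
\[
R(y,w)=A+yG_1+wG_2=\begin{pmatrix}1+y&0&y\\0&1-2y&0\\y&0&w\end{pmatrix},\qquad B(y,w)=\begin{pmatrix}1+y&y\\y&w\end{pmatrix}.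
\]
For $y=0$ nothing has changed: $R(0,w)=D(0,w)$. Exchanging the second and third rows and columns turns $R(y,w)$ into $B(y,w)\oplus(1-2y)$. So if $\lambda_1\ge\lambda_2$ are the eigenvalues of the real symmetric matrix $B(y,w)$, then by (F1)
\begin{equation}\label{eq:F}
F_p(y,w):=\|R(y,w)\|_p^p=|\lambda_1|^p+|\lambda_2|^p+|1-2y|^p .
\end{equation}
From $\lambda_1=\max_{|x|=1}x^{T}B(y,w)x$ we read off two facts: $\lambda_1\ge1+y$, and $\lambda_1$ is a nondecreasing function of $w$ for fixed $y$. The characteristic equation $(\lambda-1-y)(\lambda-w)=y^2$ gives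
\begin{equation}\label{eq:char}
\lambda_1=1+y+\frac{y^2}{\lambda_1-w}\qquad\text{whenever }\lambda_1\ne w .
\end{equation}

Here is the heuristic. Fix $w\in(-1,1)$ and $\xi\ne0$, and put $y=\xi/p$. By \eqref{eq:char}, $\lambda_1=1+y+y^2/(1-w)+O(y^3)$, so
\[
\lambda_1^p=e^{\xi}\Big(1+\frac{\xi^2}{p}\Big(\frac1{1-w}-\frac12\Big)+O(p^{-2})\Big),
\]
while $\lambda_2\to w$, so $|\lambda_2|^p$ is exponentially small in $p$. Thus $w$ enters $F_p$ in two ways. Through $\lambda_2$ it contributes a term that is exponentially small as long as $|w|<1$. Through $\lambda_1$ it contributes a term of order $1/p$, which decreases when $w$ decreases, since eigenvalues that are farther apart repel each other less. A gain of order $1/p$ outweighs an exponentially small loss, so $w$ is pushed down until $|\lambda_2|^p$ ceases to be exponentially small, which happens at $w=-1$. The argument needs $\xi\neq0$, and this is what the trade between $\sigma_1$ and $\sigma_2$ provides.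

\begin{proposition}\label{prop:model}
For each $p>1$ let $(y_p,w_p)$ be a minimizer of $F_p$ on $\mathbb R^2$. Then, as $p\to\infty$,
\[
p\,y_p\to\eta:=\tfrac13\log2\qquad\text{and}\qquad w_p\to-1 .
\]
\end{proposition}

\begin{proof}
\emph{Step 1: a priori bounds.} The entries $1+y$ and $w$ of $B(y,w)$ are bounded in absolute value by $\|B(y,w)\|_\infty=\max_i|\lambda_i|$. Hence
\begin{equation}\label{eq:lower}
F_p(y,w)\ge\max(|1+y|,|w|)^p+|1-2y|^p .
\end{equation}
Since $F_p(y_p,w_p)\le F_p(0,0)=2\le(1+1/p)^p$, each of $|1+y_p|$, $|1-2y_p|$, $|w_p|$ is at most $1+1/p$. Therefore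
\begin{equation}\label{eq:apriori}
-\tfrac12\le p\,y_p\le1,\qquad|w_p|\le1+\tfrac1p .
\end{equation}

\emph{Step 2: $py_p\to\eta$.} On the scale $y=\xi/p$ the terms $(1+y)^p+(1-2y)^p$ tend to $\psi(\xi)=e^\xi+e^{-2\xi}$. The function $\psi$ is strictly convex and $\psi'(\xi)=e^\xi-2e^{-2\xi}$ vanishes when $e^{3\xi}=2$. So $\eta$ is the unique minimizer of $\psi$, and $\psi(\eta)=\frac32\,2^{1/3}<2$. We bound the minimum of $F_p$ above by $\psi(\eta)+o(1)$ and below in terms of $\psi$.

For the upper bound take $y=\eta/p$ and $w=0$. Then $\lambda_1\ge1+y\ge1$, $\lambda_1\lambda_2=-y^2$ and $\lambda_1+\lambda_2=1+y$. So $|\lambda_2|=y^2/\lambda_1\le y^2$ and $\lambda_1=1+y+|\lambda_2|\le1+y+y^2$. Also $0<1-2y<1$, because $2\eta<1<p$. Using $1+t\le e^t$, we get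
\begin{equation}\label{eq:upper}
F_p(y_p,w_p)\le F_p(\eta/p,0)\le e^{\eta+\eta^2/p}+(\eta/p)^{2p}+e^{-2\eta}\longrightarrow\psi(\eta).
\end{equation}

For the lower bound, let $\xi$ be a limit point of $py_p$, which is bounded by \eqref{eq:apriori}. Since $y_p=O(1/p)$ and $\log(1+t)=t+O(t^2)$, we have $p\log(1+y_p)=py_p+O(1/p)$ and $p\log(1-2y_p)=-2py_p+O(1/p)$. So along the sequence on which $py_p\to\xi$,
\[
|1+y_p|^p+|1-2y_p|^p\to\psi(\xi).
\]
By \eqref{eq:lower} and \eqref{eq:upper}, $\psi(\xi)\le\psi(\eta)$, hence $\xi=\eta$. A bounded family with the single limit point $\eta$ converges to $\eta$. In particular, $y_p\ge c_0/p>0$ for large $p$, with $c_0=\eta/2$.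

\emph{Step 3: $w_p\to-1$.} Suppose not. By \eqref{eq:apriori} there is a sequence $p\to\infty$ along which $w_p\to\omega\in(-1,1]$. We show that lowering $w_p$ to a fixed value $w'$, keeping $y_p$, decreases $F_p$. Since $\omega=1$ is possible, formula \eqref{eq:char} may degenerate at $w_p$. We therefore insert a second fixed value and choose $-1<w'<w''<\omega$. All statements below hold for large $p$ in the sequence; in particular $w_p>w''$ and $y_p\ge c_0/p$.

Write $\lambda_i(w)$ for the eigenvalues of $B(y_p,w)$. By monotonicity in $w$,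
\[
\lambda_1(w_p)\ge\lambda_1(w'')\ge\lambda_1(w')\ge1+y_p>1>w''>w' .
\]
So \eqref{eq:char} applies at $w''$ and at $w'$, and
\[
\lambda_1(w'')-\lambda_1(w')=y_p^2\left[\frac1{\lambda_1(w'')-w''}-\frac1{\lambda_1(w')-w'}\right].
\]
For fixed $w<1$ we have $B(y_p,w)\to\operatorname{diag}(1,w)$, so $\lambda_1(w)\to1$ and $\lambda_2(w)\to w$ by (F3). The bracket therefore tends to
\[
2\kappa:=\frac1{1-w''}-\frac1{1-w'}>0,
\]
and $\lambda_1(w'')-\lambda_1(w')\ge\kappa y_p^2$. Fix $\rho$ with $|w'|<\rho<1$; then $|\lambda_2(w')|\le\rho$. For $a\ge b\ge1$ convexity gives $a^p-b^p\ge pb^{p-1}(a-b)\ge p(a-b)$. The term $|1-2y_p|^p$ cancels in the difference below, and we drop $|\lambda_2(w_p)|^p\ge0$: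
\begin{align*}
F_p(y_p,w_p)-F_p(y_p,w')&\ge\lambda_1(w'')^p-\lambda_1(w')^p-|\lambda_2(w')|^p\\
&\ge p\,\kappa\,y_p^2-\rho^p\ \ge\ \frac{\kappa c_0^2}{p}-\rho^p .
\end{align*}
The last expression is positive for large $p$, which contradicts the minimality of $(y_p,w_p)$.
\end{proof}

\begin{remark}\label{rem:coef}
The coefficient $-2$ in $G_1$ has two roles. Its sign, opposite to that of the coefficient of $E_{11}$, forces $y=0$ on the spectral minimizers. Its size makes $\eta\neq0$. If $-2$ is replaced by $-1$, then for all complex $y,w$ the residual $R$ satisfies $\|R\|_p^p\ge|1+y|^p+|1-y|^p\ge2=\|A\|_p^p$ by convexity, so $X_p=0$ for every $p$. Also $\|R\|_\infty\le1$ gives $2+2|y|^2=|1+y|^2+|1-y|^2\le2$, so $K=\{\operatorname{diag}(1,1,w):|w|\le1\}$ and $X_\infty=0$.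
\end{remark}

\begin{remark}\label{rem:third}
At the minimizer, $\lambda_1^p\ge(1+y_p)^p\to e^\eta$ and $(1-2y_p)^p\to e^{-2\eta}$, so \eqref{eq:upper} forces $|\lambda_2|^p\to0$, although $|\lambda_2|\to1$. The first two singular values of $R(y_p,w_p)$ have $\sigma_1^p+\sigma_2^p\to\psi(\eta)<2$, which is the failure of the inequality discussed at the end of Section~\ref{sec:prelim}.
\end{remark}

\section{Counterexamples for $m,n\ge3$ and $2\le d\le mn-2$}\label{sec:family}

Let $m,n\ge3$, and define $A,G_1,G_2$ by the formulas of Theorem~\ref{thm:counter} with $E_{ij}\in\mathbb C^{m\times n}$. To reach larger dimensions we add to $\mathcal M$ directions that change neither $X_\infty$ nor $X_p$. They are chosen so that each of them is reversed by an operation that preserves singular values and fixes $A$, $G_1$, $G_2$; uniqueness of $R_p$ then forces the corresponding coefficients to vanish. Let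
\[
T=\{E_{12},E_{21},E_{23},E_{32}\}\cup\{E_{13}-E_{31}\}\cup\{E_{ij}:i>3\text{ or }j>3\},
\]
a set of $4+1+(mn-9)=mn-4$ matrices, and for $S\subset T$ let
\[
\mathcal M_S=\operatorname{span}\bigl(\{G_1,G_2\}\cup S\bigr).
\]
The set $\{G_1,G_2\}\cup T$ is linearly independent: $G_1$ is its only element with a nonzero $(1,1)$ entry, $G_2$ is the only one with a nonzero $(3,3)$ entry, and the elements of $T$ have pairwise disjoint supports. So $\dim\mathcal M_S=2+|S|$ takes every value in $\{2,\dots,mn-2\}$. Theorem~\ref{thm:counter} is the case $m=n=3$, $S=\emptyset$ of the following result.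

\begin{proposition}\label{prop:family}
Let $m,n\ge3$, $S\subset T$ and $\mathcal M=\mathcal M_S$. Then $X_\infty=0$ and $\lim_{p\to\infty}X_p=E_{33}$.
\end{proposition}

The proof rests on two lemmas, in both of which $\mathcal M=\mathcal M_S$.

\begin{lemma}\label{lem:strictA}
We have $E=1$, every $R\in K$ has the form $I_2\oplus W$ with $\|W\|_\infty\le1$, and $R_\infty=A$.
\end{lemma}

\begin{proof}
Note that $\sigma(A)=(1,1,0,\dots,0)$. Let $R=(r_{ij})\in A+\mathcal M$ with $\|R\|_\infty\le1$, and let $y\in\mathbb C$ be the coefficient of $G_1$ in $R-A$. The matrices $G_2$ and those in $T$ vanish at positions $(1,1)$ and $(2,2)$, so $r_{11}=1+y$ and $r_{22}=1-2y$. The inequality $|1+y|\le1$ means $2\operatorname{Re}y+|y|^2\le0$, and $|1-2y|\le1$ means $|y|^2\le\operatorname{Re}y$. Together they give $3|y|^2\le2\operatorname{Re}y+|y|^2\le0$, so $y=0$ and $r_{11}=r_{22}=1$. By (F2) all rows and columns of $R$ have norm at most $1$, so all other entries in rows $1,2$ and columns $1,2$ vanish. Thus $R=I_2\oplus W$ with $\|W\|_\infty\le1$, and $\sigma(R)=(1,1,\sigma(W))$.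 It follows that $E=1$, and that $\sigma(A)<_{\mathrm{lex}}\sigma(R)$ unless $W=0$, that is, $R=A$. A residual with $\|R\|_\infty>1$ also has $\sigma(A)<_{\mathrm{lex}}\sigma(R)$. Hence $A$ is the strict residual.
\end{proof}

\begin{lemma}\label{lem:sym}
For every $p\in(1,\infty)$ there are $y_p,w_p\in\mathbb R$ with $R_p=A+y_pG_1+w_pG_2$, and $(y_p,w_p)$ minimizes the function $F_p$ of \eqref{eq:F} on $\mathbb R^2$.
\end{lemma}

\begin{proof}
We use one principle four times: if $R'\in A+\mathcal M$ and $\sigma(R')=\sigma(R_p)$, then $R'$ also minimizes $\|\cdot\|_p$, so $R'=R_p$.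

\emph{Entries outside the leading $3\times3$ block.} Let $D_\ell=\operatorname{diag}(1,1,1,-1,\dots,-1)$ of size $\ell$. The linear maps $R\mapsto D_mR$ and $R\mapsto RD_n$ preserve singular values, fix $A,G_1,G_2$, and send each element of $T$ to plus or minus itself. So they map $A+\mathcal M$ into itself, and $D_mR_p=R_p=R_pD_n$. Hence the entries of $R_p$ with $i>3$ or $j>3$ vanish.

\emph{Entries $(1,2),(2,1),(2,3),(3,2)$.} Let $J_\ell=\operatorname{diag}(1,-1,1,\dots,1)$ of size $\ell$. The map $R\mapsto J_mRJ_n$ changes the sign of the $(i,j)$ entry when exactly one of $i,j$ equals $2$, and leaves the other entries unchanged. It fixes $A,G_1,G_2,E_{13}-E_{31}$ and sends every $E_{ij}$ to $\pm E_{ij}$. So $J_mR_pJ_n=R_p$, and the four entries vanish.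

If a matrix unit $E_{ij}$ belongs to $S$, its coefficient in $R_p-A$ is the $(i,j)$ entry of $R_p$, because $A$ and the other generators vanish at that position. All these coefficients are therefore $0$, and
\[
R_p=A+yG_1+wG_2+z(E_{13}-E_{31}),\qquad y,w,z\in\mathbb C,
\]
where $z=0$ if $E_{13}-E_{31}\notin S$.

\emph{The coefficient $z$.} Suppose $E_{13}-E_{31}\in S$. Now $R_p=C\oplus0$ with $C$ of size $3\times3$. The matrix $C^T\oplus0=A+yG_1+wG_2-z(E_{13}-E_{31})$ lies in $A+\mathcal M$ and has the same singular values. So it equals $R_p$, and $z=0$.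

\emph{Reality.} Since $A$ and the generators of $\mathcal M$ are real, entrywise conjugation maps $A+\mathcal M$ into itself. So $R_p$ is real, and $y=r_{11}-1$ and $w=r_{33}$ are real.

Finally, for real $y,w$ the residual $A+yG_1+wG_2$ is $R(y,w)\oplus0$, with $p$-th power norm $F_p(y,w)$. As $R_p$ minimizes $\|\cdot\|_p$ on all of $A+\mathcal M$, it does so on this subfamily.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:family} and Theorem~\ref{thm:counter}]
Lemma~\ref{lem:strictA} gives $X_\infty=A-R_\infty=0$. By Lemma~\ref{lem:sym} and Proposition~\ref{prop:model}, $X_p=A-R_p=-y_pG_1-w_pG_2$ with $y_p\to0$ and $w_p\to-1$, so $X_p\to G_2=E_{33}$.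
\end{proof}

\begin{remark}\label{rem:worst}
For $m=n=3$, Lemma~\ref{lem:strictA} gives $K=\{\operatorname{diag}(1,1,w):|w|\le1\}$, with singular values $(1,1,|w|)$. The limit $\operatorname{diag}(1,1,-1)$ of $R_p$ has the vector $(1,1,1)$, the lexicographically \emph{largest} one on $K$, while the strict residual has $(1,1,0)$.
\end{remark}

For $S=T$ the residuals are the matrices with $2r_{11}+r_{22}=3$ and $r_{13}+r_{31}=2(r_{11}-1)$. The first equation produces the trade between $\sigma_1$ and $\sigma_2$, and the second produces the coupling. The example thus uses two free directions and two linear constraints. The next two sections show that one free direction, or one constraint, is not enough.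

\section{Lines}\label{sec:lines}

\begin{proposition}\label{prop:line}
If $\dim\mathcal M=1$, then $X_p\to X_\infty$.
\end{proposition}

When $K$ is a single point there is nothing left to prove. When it is not, the single direction of $\mathcal M$ is a direction inside $K$. We show that such a direction annihilates a pair of top singular vectors. This pair then splits off from all residuals at once, and the problem reduces to smaller matrices.

\begin{proof}
Let $\mathcal M=\operatorname{span}\{G\}$ with $G\ne0$, and write $R_p=A+t_pG$ and $R_\infty=A+t_\infty G$. We prove $t_p\to t_\infty$ by induction on $k=\min(m,n)$. Corollary~\ref{cor:easy} covers $k=1$ and the case where $K$ is a single point. So let $k\ge2$ and let $P=A+aG$ and $Q=A+bG$ be elements of $K$ with $a\neq b$. Then $E>0$, since $E=0$ would give $K=\{0\}$. Replacing $A$ by $A/E$ divides all of $R_p$, $R_\infty$, $K$ by $E$, so we may assume $E=1$.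

\emph{A common pair of singular vectors.} The midpoint $N=\frac12(P+Q)$ lies in $K$, so $\|N\|_\infty=1$, and there is a unit vector $u\in\mathbb C^n$ such that $v=Nu$ is a unit vector. Now $v=\frac12(Pu+Qu)$ with $|Pu|,|Qu|\le1$, and the Euclidean norm is strictly convex, so $Pu=Qu=v$. Subtracting, $(a-b)Gu=0$, hence $Gu=0$. Next, $|P^*v|\le1$ and $\langle P^*v,u\rangle=\langle v,Pu\rangle=1$, so equality in the Cauchy--Schwarz inequality gives $P^*v=u$. The same two relations hold for $Q$, so $Q^*v=u$, and hence $G^*v=0$. For every scalar $t$ we have $A+tG=P+(t-a)G$, and therefore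
\[
(A+tG)u=v,\qquad(A+tG)^*v=u .
\]

\emph{Splitting.} Let $U$ and $V$ be unitary matrices of sizes $m$ and $n$ with first columns $v$ and $u$. The first column of $U^*(A+tG)V$ is $U^*v=e_1$, and its first row is $v^*(A+tG)V=u^*V=e_1^T$. Thus
\[
U^*(A+tG)V=(1)\oplus(A'+tG'),\qquad A',G'\in\mathbb C^{(m-1)\times(n-1)},
\]
and $G'\neq0$ because $U^*GV=(0)\oplus G'$. By (F1),
\begin{equation}\label{eq:split}
\|A+tG\|_p^p=1+\|A'+tG'\|_p^p\qquad\text{for all }t\text{ and all }1\le p<\infty .
\end{equation}

\emph{Comparison of the two problems.} By \eqref{eq:split}, $t_p$ is also the minimizer of $t\mapsto\|A'+tG'\|_p$. For the strict parameter, note that the common singular value $1$ need not occupy the same position in $\sigma(A+tG)$ for all $t$, so we compare through power sums. By \eqref{eq:split}, $\|A+tG\|_p<\|A+sG\|_p$ if and only if $\|A'+tG'\|_p<\|A'+sG'\|_p$. Lemma~\ref{lem:powersum}, applied to both problems, gives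
\[
\sigma(A+tG)<_{\mathrm{lex}}\sigma(A+sG)\iff\sigma(A'+tG')<_{\mathrm{lex}}\sigma(A'+sG').
\]
So $t_\infty$ is also the strict parameter for $A',G'$. The induction hypothesis for $A',G'$ gives $t_p\to t_\infty$.
\end{proof}

The hypothesis $\dim\mathcal M=1$ is used in the step from $P-Q$ to all of $\mathcal M$. In general the argument shows only that differences of elements of $K$ annihilate $u$ and $v$. In Theorem~\ref{thm:counter} these differences are the multiples of $G_2$, and for $N=A$ the vector $u$ is a unit vector in the span of $e_1,e_2$, on which $G_1$ is injective; so $G_1u\neq0$ and nothing splits off.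

\section{Hyperplanes}\label{sec:hyper}

\begin{proposition}\label{prop:hyper}
If $\dim\mathcal M=mn-1$, then $X_p\to X_\infty$.
\end{proposition}

With a single linear constraint, $R_p$ is the extremal matrix in H\"older's inequality and can be written down.

\begin{proof}
The form $(X,H)\mapsto\operatorname{tr}(H^*X)$ is an inner product on $\mathbb C^{m\times n}$, so $\mathcal M=\{X:\operatorname{tr}(H^*X)=0\}$ for some $H\ne0$. Put $\alpha=\operatorname{tr}(H^*A)$. The residuals are the matrices $R$ with $\operatorname{tr}(H^*R)=\alpha$. If $\alpha=0$, then $A\in\mathcal M$ and $X_p=X_\infty=A$. Let $\alpha\neq0$.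

Fix a singular value decomposition $H=\sum_{j\le r}h_ju_jv_j^*$ with $r=\operatorname{rank}H$, $h_1\ge\dots\ge h_r>0$, and orthonormal systems $(u_j)$, $(v_j)$. Let $\frac1p+\frac1q=1$. By (F5), every residual has $\|R\|_p\ge|\alpha|/\|H\|_q$. Consider
\[
Y_p=\frac{\alpha}{\sum_jh_j^q}\sum_{j\le r}h_j^{q-1}u_jv_j^* .
\]
By orthonormality, $H^*Y_p=\alpha(\sum_jh_j^q)^{-1}\sum_jh_j^qv_jv_j^*$, which has trace $\alpha$, so $Y_p$ is a residual. Its nonzero singular values are $|\alpha|h_j^{q-1}/\sum_ih_i^q$. Since $(q-1)p=q$ and $\frac1p-1=-\frac1q$,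
\[
\|Y_p\|_p=|\alpha|\Big(\sum_jh_j^q\Big)^{1/p-1}=\frac{|\alpha|}{\|H\|_q}.
\]
Hence $Y_p=R_p$. As $p\to\infty$ we have $q\to1$, so $h_j^{q-1}\to1$ and
\[
R_p\to L=\frac{\alpha}{\|H\|_1}\sum_{j\le r}u_jv_j^*,\qquad\sigma(L)=(\underbrace{\mu,\dots,\mu}_{r},0,\dots,0),\qquad\mu=\frac{|\alpha|}{\|H\|_1}.
\]
It remains to show $L=R_\infty$. By Lemma~\ref{lem:two}, $L\in K$, so $E=\mu$. For $R\in K$ we have $\sigma_j(R)\le\mu$ for all $j$, and (F5) gives
\[
|\alpha|=|\operatorname{tr}(H^*R)|\le\sum_{j\le r}h_j\sigma_j(R)\le\mu\sum_{j\le r}h_j=|\alpha| .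
\]
Equality holds throughout and each $h_j$ is positive, so $\sigma_j(R)=\mu$ for $j\le r$. The remaining singular values of $L$ are $0$, so $\sigma(L)$ is lexicographically minimal on $K$. Residuals outside $K$ have $\sigma_1>\mu$. Thus $L$ is the strict residual.
\end{proof}

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Suppose that $\min(m,n)\ge3$ and $d\notin\{0,1,mn-1,mn\}$, so that $2\le d\le mn-2$. Choose $S\subset T$ with $|S|=d-2$. By Proposition~\ref{prop:family} the assertion fails for $A=E_{11}+E_{22}$ and $\mathcal M=\mathcal M_S$.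

Conversely, the assertion holds for $\min(m,n)\le2$ by Corollary~\ref{cor:easy}, for $d=1$ by Proposition~\ref{prop:line}, and for $d=mn-1$ by Proposition~\ref{prop:hyper}. If $d=0$, then $\mathcal M=\{0\}$ and $X_p=X_\infty=0$. If $d=mn$, then $0$ is a residual and $X_p=X_\infty=A$.

For real matrices and real subspaces the same proofs apply. Facts (F1)--(F6) hold for real matrices as a special case, and Section~\ref{sec:prelim} uses only these facts and the convexity and closedness of $A+\mathcal M$. Section~\ref{sec:model} is already real. In Section~\ref{sec:family} the matrices $A,G_1,G_2$, the elements of $T$ and the sign matrices $D_\ell,J_\ell$ are real; one takes real spans, and the conjugation step is not needed. In Section~\ref{sec:lines} the real matrix $N$ attains its norm at a real unit vector $u$, and $U,V$ can be taken orthogonal. In Section~\ref{sec:hyper} the matrix $H$, the number $\alpha$ and the vectors $u_j,v_j$ can be taken real, so that $Y_p$ is real.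
\end{proof}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{On some known and open matrix nearness problems},
\texttt{https://cs.pwr.edu.pl/zietak/talks/berlin\_2008.pdf}

\end{thebibliography}
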